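\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{Canonical representatives of $-1$ with arbitrary leading coefficient}


\begin{abstract}
A monic polynomial $P\in\mathbb Z[X]$ of positive degree with $P(0)\ne0$ is a CNS polynomial if every integer polynomial is congruent modulo $P$ to a polynomial with coefficients in $\{0,\dots,|P(0)|-1\}$. S.~Akiyama conjectured that, for such $P$, the representative of $-1$ is monic. We show that every positive integer occurs as the leading coefficient of the representative of $-1$ for some CNS polynomial. In particular the conjecture is false. The proof has two parts. The first builds a CNS polynomial by adding a long, slowly decaying tail to a prescribed rational polynomial $A$ whose real part exceeds $\frac12$ on the unit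 circle, and clearing denominators. The second chooses $A$ so that the leading coefficient is the desired one; it rests on a polynomial with coefficients $0,1$ that is large on the whole unit circle.
\end{abstract}

\section{The question and the answer}

Let $P\in\mathbb Z[X]$ be monic of degree $d\ge1$ with $P(0)\neq0$, and let
\[
D_P=\{0,1,\dots,|P(0)|-1\}.
\]
We say that $B\in D_P[X]$ \emph{canonically represents} $F\in\mathbb Z[X]$ if $F\equiv B\pmod P$. If every integer polynomial has such a representative, $(P,D_P)$ is called a \emph{canonical numeration system} and $P$ a \emph{CNS polynomial}. In other words, the class $x$ of $X$ in $\mathbb Z[X]/(P)$ serves as a base, and every element of the ring has a finite expansion $\sum b_nx^n$ with digits $b_n\in D_P$.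

A representative is unique if it exists, whether or not $P$ is a CNS polynomial. Indeed, let $B,B'\in D_P[X]$ with $B-B'=PQ$ and $Q\ne0$, and let $k$ be the lowest exponent in $Q$. Then $B_k-B'_k=P(0)Q_k$ is a nonzero multiple of $P(0)$, although $|B_k-B_k'|<|P(0)|$; this is impossible. So we may speak of \emph{the} canonical representative.

For $P=X-10$ we have $F\equiv F(10)$, and only nonnegative integers are represented; in particular $-1$ is not. What does the representative of $-1$ look like when it exists? Let $B\in D_P[X]$ represent $-1$. Then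
\[
B=PY-1\qquad\text{with } Y\in\mathbb Z[X],\ Y\ne0 ,
\]
and, since $P$ is monic of positive degree, \emph{the leading coefficient of $B$ is that of $Y$}. If $P=X^d+p_{d-1}X^{d-1}+\dots+p_0$ with $p_0\ge2$ and $0\le p_i\le p_0-1$ for $1\le i<d$, then $Y=1$ works, and $B=P-1$ is monic. If $P-1\notin D_P[X]$, one has to find another cofactor. For $P=X^2+2X+2$ one may take $Y=X^2-X+1$, since
\[
(X^2+2X+2)(X^2-X+1)-1=X^4+X^3+X^2+1 .
\]
Again $B$ is monic. The following conjecture, which we take from \cite{source}, says that this is always so.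

\begin{conjecture}[S. Akiyama]
If $P$ is a CNS polynomial, then the canonical representative of $-1$ with respect to $P$ is monic.
\end{conjecture}

\begin{theorem}\label{thm:main}
For every integer $c\ge1$ there is a CNS polynomial $P$ such that the canonical representative of $-1$ with respect to $P$ has leading coefficient $c$.
\end{theorem}

The case $c=2$ disproves the conjecture.

\begin{corollary}
Akiyama's conjecture is false: there is a CNS polynomial for which the canonical representative of $-1$ has leading coefficient $2$.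
\end{corollary}

Conversely, such a leading coefficient is always a positive integer: the representative has nonnegative coefficients, and it is not $0$ because $P\nmid1$. So the leading coefficients that occur are exactly the positive integers.

For $c=1$ the polynomial $P=X+2$ serves. Here $F\equiv F(-2)$, so it suffices to represent integers. Write $z=b-2z'$ with $b\in\{0,1\}$, $b\equiv z\pmod2$; then $z\equiv b+Xz'\pmod P$. Since $|z'|\le(|z|+1)/2<|z|$ for $|z|\ge2$, repeating the step leads to $\{-1,0,1\}$, and there $-1\mapsto1\mapsto0$. So $P$ is a CNS polynomial, and $-1\equiv X+1$.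

\subsection*{Two propositions}

For a polynomial, Laurent polynomial or power series $F$ we write $F_n$ for the coefficient of $X^n$ and $\|F\|_1=\sum_n|F_n|$. ``The circle'' is $\{x\in\mathbb C:|x|=1\}$.

It is convenient to divide $P$ by its constant term. Let $P=pR$ with $p=P(0)>0$, so that $R(0)=1$, and let $Y\in\mathbb Z[X]$ with $Y(0)=1$. Then $PY-1$ has constant term $p-1$, and its further coefficients are the integers $p\,(RY)_n$. So $PY-1\in D_P[X]$ if and only if $(RY)_n\in[0,1)$ for all $n\ge1$. We have to achieve this with a polynomial $Y$ of leading coefficient $c$ and to make $P$ a CNS polynomial at the same time. The first proposition says that the second requirement can be met under an analytic condition.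

\begin{proposition}\label{prop:A}
Let $A\in\mathbb Q[X]$ with $A(0)=1$ and $\operatorname{Re}A(x)\ge\rho>\frac12$ on the circle. Let $Y\in\mathbb Z[X]$ have nonnegative coefficients and $Y(0)=1$, and suppose that for some $s>0$
\[
(AY)_n\in[0,1-s]\qquad\text{for all }n\ge1 .
\]
Then there is a CNS polynomial $P$ with $PY-1\in D_P[X]$. Hence the canonical representative of $-1$ with respect to $P$ is $PY-1$, and its leading coefficient is that of $Y$.
\end{proposition}

\begin{proposition}\label{prop:B}
For every integer $c\ge2$ there are $A,Y,\rho,s$ as in Proposition~\ref{prop:A} such that $Y$ has leading coefficient $c$.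
\end{proposition}

Together with $P=X+2$ for $c=1$, the two propositions prove Theorem~\ref{thm:main}. The idea of Proposition~\ref{prop:A} is explained in Section~\ref{sec:idea}, and the proof is given in Section~\ref{sec:A}; Proposition~\ref{prop:B} is proved in Sections~\ref{sec:H} and~\ref{sec:B}. The construction is a scheme of parameter choices, and we compute no numerical example. Section~\ref{sec:restr} shows that the representative must have degree at least $c^2$ when $c\ge2$.

\section{Division with remainder, and the idea of a slow memory}\label{sec:idea}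

\subsection{Periodic sequences decide}

For a power series or polynomial $F$ with $\|F\|_1<\infty$ and a bounded two-sided sequence $\zeta=(\zeta_n)_{n\in\mathbb Z}$ put $(F\zeta)_n=\sum_iF_i\zeta_{n-i}$. By absolute convergence, $G(F\zeta)=(GF)\zeta$. ``Periodic'' always refers to two-sided sequences.

\begin{lemma}\label{lem:periodic}
Let $P=pR$ be monic in $\mathbb Z[X]$ of degree $d\ge1$, with $p\ge2$ an integer, $R(0)=1$ and $\|1/R\|_1<\infty$. Suppose that $\zeta=0$ is the only periodic integer sequence with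
\begin{equation}\label{eq:box}
(R\zeta)_n\in[0,1)\qquad\text{for all }n\in\mathbb Z .
\end{equation}
Then $P$ is a CNS polynomial.
\end{lemma}

\begin{proof}
Let $F\in\mathbb Z[X]$ and write $P=\sum p_iX^i$, $p_0=p$. Put $z_j=0$ for $j<0$, and for $n=0,1,2,\dots$ define $z_n\in\mathbb Z$ and $b_n\in D_P$ by division with remainder by $p$:
\[
F_n+\sum_{i=1}^dp_iz_{n-i}+p\,z_n=b_n .
\]
As power series, $F+Pz=b$. If $z_n=0$ for all large $n$, then $z$ and $b$ are polynomials and $F\equiv b\pmod P$ with $b\in D_P[X]$. So we must show that $z$ is eventually zero.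

The sequence $b-F$ is bounded, hence so is $z=R^{-1}(b-F)/p$. For $n>\deg F$ the definition reads $z_n+\sum_{i=1}^dR_iz_{n-i}=b_n/p\in[0,1)$, so that $z_n=-\bigl\lfloor\sum_{i=1}^dR_iz_{n-i}\bigr\rfloor$ is a function of the $d$ preceding terms. Only finitely many $d$-tuples of terms occur, so $z$ is eventually periodic, say with period $\ell$. For $n\in\mathbb Z$ put $\zeta_n=z_{n+k\ell}$, where $k$ is any sufficiently large integer (depending on $n$). This is a periodic integer sequence, and \eqref{eq:box} holds. By hypothesis $\zeta=0$, so $z$ is eventually zero.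
\end{proof}

For $F=-1$ and $P$ as in Proposition~\ref{prop:A} the division produces $z=Y$. The proof below shows that a nonzero periodic sequence satisfying \eqref{eq:box} would at some point be forced to repeat this computation, and would therefore die out.

\subsection{The smallest case: a memory and nothing else}\label{sec:toy}

Let $0<\eta\le1$, $0<\lambda<1$, and consider in place of a polynomial the power series
\[
R_\infty=1+\sum_{m\ge1}\eta\lambda^mX^m .
\]
Let $\zeta$ be a periodic integer sequence with $(R_\infty\zeta)_n\in[0,1)$ for all $n$. Its \emph{memory} $\omega_n=\sum_{m\ge1}\eta\lambda^m\zeta_{n-m}$ satisfies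
\[
\omega_{n+1}=\lambda(\omega_n+\eta\zeta_n),\qquad \zeta_n+\omega_n\in[0,1),\ \text{ i.e. }\ \zeta_n=-\lfloor\omega_n\rfloor .
\]
So everything is governed by the single number $\omega_n$.
\begin{itemize}
\item If $\omega_n\in[0,1)$, then $\zeta_n=0$ and $\omega_{n+1}=\lambda\omega_n\in[0,1)$. The sequence is at rest from then on.
\item If $\omega_n\ge1$, then $0\le\omega_{n+1}=\lambda(\omega_n-\eta\lfloor\omega_n\rfloor)<\lambda\omega_n$. After finitely many steps the memory is in $[0,1)$.
\item If $\omega_n<0$, then $1\le\zeta_n<|\omega_n|+1$. Hence $\omega_{n+1}\ge\lambda\omega_n+\lambda\eta$ and $\omega_{n+1}<\lambda(\omega_n+\eta|\omega_n|+\eta)\le\lambda\eta<1$. As the increasing map $x\mapsto\lambda x+\lambda\eta$ has the attracting fixed point $\lambda\eta/(1-\lambda)>0$, the memory cannot stay negative, and it enters $[0,1)$.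
\end{itemize}
In every case $\zeta_n=0$ for all large $n$, so the periodic sequence $\zeta$ is $0$.

\subsection{A prescribed beginning}\label{sec:toy2}

We shall use $R=A+\kappa$, where $\kappa$ is a truncation of $\sum_{m\ge1}\eta\lambda^mX^m$ with small $\eta$ and with $\lambda$ very close to $1$. Then $R\zeta=A\zeta+\omega$ with memory $\omega=\kappa\zeta$. Three things change.

\emph{(i)} Through $A\zeta$ the sequence may stay active for a reason other than its memory. The condition $\operatorname{Re}A>\frac12$ controls this: an energy argument shows that at least once $\zeta$ rests for $\deg A+1$ steps, so that $A\zeta$ vanishes at the end of this rest.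

\emph{(ii)} Since $\kappa$ is truncated, $\omega$ can drop slightly below $0$ while $\zeta$ is at rest. Then $\zeta$ restarts, and as above it restarts with the value $1$.

\emph{(iii)} After a restart at time $0$, the new term $\zeta_0=1$ adds $\eta\lambda^j>0$ to the memory at time $j$. If this outweighs what remains of the past, the memory is small and \emph{positive}. What $\zeta$ then does is seen from an example. Take
\[
A=1-\tfrac14X+\tfrac14X^2,\qquad Y=1+X,\qquad AY=1+\tfrac34X+\tfrac14X^3 .
\]
Here $\operatorname{Re}A(e^{i\theta})=1-\frac14\cos\theta+\frac14\cos2\theta=\frac34-\frac14\cos\theta+\frac12\cos^2\theta\ge\frac{23}{32}>\frac12$, and the hypotheses of Proposition~\ref{prop:A} hold with $s=\frac14$. Let $\zeta_{-1}=\zeta_{-2}=0$, $\zeta_0=1$, and let $0\le\omega_j<\frac14$ for $j\ge1$. The numbers $u_j=(A\zeta)_j+\omega_j$ must lie in $[0,1)$: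
\begin{align*}
u_1&=\zeta_1-\tfrac14+\omega_1 &&\Longrightarrow\ \zeta_1=1,\\
u_2&=\zeta_2-\tfrac14+\tfrac14+\omega_2 &&\Longrightarrow\ \zeta_2=0,\\
u_3&=\zeta_3+\tfrac14+\omega_3 &&\Longrightarrow\ \zeta_3=0,
\end{align*}
and $u_j=\zeta_j+\omega_j$, $\zeta_j=0$, for $j\ge4$. So $\zeta_0,\zeta_1,\zeta_2,\dots$ are the coefficients $1,1,0,0,\dots$ of $Y$, and $\zeta$ is at rest forever. The slack $s$ leaves room for the memory, $Y(0)=1$ makes its first contribution positive, and $Y\ge0$ keeps all later contributions nonnegative.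

\section{Proof of Proposition~\ref{prop:A}}\label{sec:A}

\subsection{The polynomial $P$}

Let $D=\deg A$, $y=\deg Y$ and $\beta=\rho-\frac12>0$. The mean of $\operatorname{Re}A$ over the circle is $A(0)=1$, so $\rho\le1$ and $\beta\le\frac12$. We choose, in this order:
\begin{itemize}
\item $\eta\in\mathbb Q_{>0}$ with $\eta\le\beta/72$ and $\eta\,(Y(1)+1)<s$;
\item $\lambda\in\mathbb Q\cap(\frac34,1)$ with
\begin{equation}\label{eq:lambda}
1-\lambda<\frac{8\eta\beta}{D+1} .
\end{equation}
\end{itemize}
Put $R_\infty=A+\sum_{m\ge1}\eta\lambda^mX^m=A+\frac{\eta\lambda X}{1-\lambda X}$. For $|x|\le1$ the minimum principle for harmonic functions gives $\operatorname{Re}A(x)\ge\rho$, and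
\[
\operatorname{Re}\frac{\eta\lambda x}{1-\lambda x}=\eta\Bigl(\operatorname{Re}\frac1{1-\lambda x}-1\Bigr)\ge\eta\Bigl(\frac1{1+\lambda}-1\Bigr)\ge-\frac\eta2 .
\]
So $\operatorname{Re}R_\infty\ge\rho-\frac\eta2>0$ on the closed unit disc. Since $R_\infty$ is analytic in $|x|<1/\lambda$, the function $1/R_\infty$ is analytic in a neighborhood of the closed disc, and $C_1:=\|1/R_\infty\|_1<\infty$. Put $C=2C_1$ and choose further:
\begin{itemize}
\item $t_0\in\mathbb N$ with $5C\lambda^{t_0}/(1-\lambda)\le\frac12$;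
\item $L\in\mathbb N$ so large that
\begin{align}
&t_1:=L-t_0-y\ \ge\ \max(t_0,D+1),\label{L1}\\
&2\lambda^{L+1}\Bigl(1+\frac{2\eta}{1-\lambda}\Bigr)\le\frac\beta4,\label{L2}\\
&\frac{C_1\eta\lambda^{L+1}}{1-\lambda}\le\frac12,\label{L3}\\
&\xi:=2\eta C\lambda^{L+1}<1-\lambda;\label{L4}
\end{align}
\item an integer $p\ge2$ that is a common multiple of the denominators of the coefficients of $A$ and of the numbers $\eta\lambda^m$ $(1\le m\le L)$, so large that $\varepsilon:=1/p\le\eta\lambda^{L+1}$.
\end{itemize}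
Define
\[
\kappa=\sum_{m=1}^L\eta\lambda^mX^m+\varepsilon X^{L+1},\qquad R=A+\kappa,\qquad P=pR .
\]
By \eqref{L1}, $D<L$. So $P$ has degree $L+1$ and leading coefficient $p\varepsilon=1$; it has integer coefficients, and $P(0)=p$. The number $\eta$ is the strength of the memory, and $1/(1-\lambda)$ is its duration. The last term $\varepsilon X^{L+1}$ only makes $P$ monic.

We note that $0<\kappa_m\le\eta\lambda^m\le\eta$ for $1\le m\le L+1$ and $\|\kappa\|_1\le\eta/(1-\lambda)$. Moreover $\|R-R_\infty\|_1\le\sum_{m\ge L+1}\eta\lambda^m=\eta\lambda^{L+1}/(1-\lambda)$. Hence $R=R_\infty(1-S)$ with $S=(R_\infty-R)/R_\infty$, and $\|S\|_1\le\frac12$ by \eqref{L3}, since $\|FG\|_1\le\|F\|_1\|G\|_1$. The Neumann series $\sum S^k$ converges to $1/(1-S)$ with norm at most $2$. Thus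
\begin{equation}\label{eq:C}
\|1/R\|_1\le2C_1=C .
\end{equation}

\emph{The polynomial $B=PY-1$ lies in $D_P[X]$.} Its constant term is $p-1$. For $n\ge1$, $(RY)_n=(AY)_n+(\kappa Y)_n$ with $(AY)_n\in[0,1-s]$ and $0\le(\kappa Y)_n\le\eta Y(1)<s$. Hence the integer $B_n=p(RY)_n$ lies in $[0,p)$, that is, in $D_P$.

It remains to show that $P$ is a CNS polynomial. By \eqref{eq:C} and Lemma~\ref{lem:periodic} it suffices to derive a contradiction from the following assumption, which is in force for the rest of this section: \emph{$\zeta\ne0$ is a periodic integer sequence with}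
\[
u_n:=(R\zeta)_n\in[0,1)\qquad(n\in\mathbb Z).
\]
Put $\omega_n=(\kappa\zeta)_n$, so that $u_n=(A\zeta)_n+\omega_n$. Since $\zeta=R^{-1}u$, \eqref{eq:C} gives
\begin{equation}\label{eq:zbound}
|\zeta_n|\le C\qquad(n\in\mathbb Z).
\end{equation}
Comparing $\omega_{n+1}=\sum_{m=1}^L\eta\lambda^m\zeta_{n+1-m}+\varepsilon\zeta_{n-L}$ with $\lambda\omega_n=\sum_{m=1}^L\eta\lambda^{m+1}\zeta_{n-m}+\lambda\varepsilon\zeta_{n-L-1}$ gives
\begin{equation}\label{eq:rec}
\omega_{n+1}=\lambda\omega_n+\lambda\eta\zeta_n+e_n,\qquad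
e_n=(\varepsilon-\eta\lambda^{L+1})\zeta_{n-L}-\lambda\varepsilon\zeta_{n-L-1}.
\end{equation}
As $0<\varepsilon\le\eta\lambda^{L+1}$,
\begin{equation}\label{eq:e}
|e_n|\le\eta\lambda^{L+1}\bigl(|\zeta_{n-L}|+|\zeta_{n-L-1}|\bigr)\le\xi .
\end{equation}

\subsection{An energy estimate forces rest}

Let $\ell$ be a period of $\zeta$; replacing it by a multiple, we may assume $\ell\ge D+1$. In this subsection sums over $n$ and $\ell^2$ norms $\|\cdot\|_2$ are taken over one period. Put $Q=\sum\zeta_n^2$. Since $\zeta$ is integral, $\sum|\zeta_n|\le Q$.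

The first step is to pair $A\zeta$ with $\zeta$. With $\hat\zeta_k=\sum\zeta_ne^{-2\pi ikn/\ell}$, Parseval's identity for the discrete Fourier transform gives
\begin{equation}\label{eq:Parseval}
\sum(A\zeta)_n\zeta_n=\frac1\ell\sum_{k=0}^{\ell-1}\operatorname{Re}A(e^{-2\pi ik/\ell})\,|\hat\zeta_k|^2\ge\rho\,Q .
\end{equation}
Without memory one would have $A\zeta=u$ and $\sum u_n\zeta_n<Q$. This contradicts \eqref{eq:Parseval} only for $\rho=1$, that is, only for $A=1$. With a memory we can write $A\zeta=(u-\frac12)-(\omega-\frac12)$, and centering $u$ at $\frac12$ lowers the threshold from $1$ to $\frac12$: since $|u_n-\frac12|\le\frac12$,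
\begin{equation}\label{eq:corr}
\sum(\omega_n-\tfrac12)\zeta_n=\sum(u_n-\tfrac12)\zeta_n-\sum(A\zeta)_n\zeta_n\le\tfrac12Q-\rho Q=-\beta Q .
\end{equation}
So, on average, the activity $\zeta$ pushes $\omega$ toward $\frac12$. By \eqref{eq:rec} it lowers the energy $(\omega-\frac12)^2$ in proportion to $Q$. Up to small errors, the energy can be restored only by the leak $-(1-\lambda)\omega$, at a rate of at most $(1-\lambda)/8$ per step. As $1-\lambda$ is tiny, $Q/\ell$ must be small.

\begin{lemma}\label{lem:zeros}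
The sequence $\zeta$ contains $D+1$ consecutive zeros.
\end{lemma}

\begin{proof}
Put $\Delta_n=\omega_{n+1}-\omega_n=-(1-\lambda)\omega_n+\lambda\eta\zeta_n+e_n$. By periodicity,
\[
0=\sum\bigl[(\omega_{n+1}-\tfrac12)^2-(\omega_n-\tfrac12)^2\bigr]=\sum\bigl[2(\omega_n-\tfrac12)\Delta_n+\Delta_n^2\bigr].
\]
We insert $\Delta_n$ and estimate the four contributions from above.

\emph{Leak.} Since $w-2w^2\le\frac18$ for real $w$,
\[
-2(1-\lambda)\sum(\omega_n-\tfrac12)\omega_n=(1-\lambda)\sum(\omega_n-2\omega_n^2)\le(1-\lambda)\frac\ell8 .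
\]

\emph{Activity.} By \eqref{eq:corr} and $\lambda>\frac34$, $\ 2\lambda\eta\sum(\omega_n-\frac12)\zeta_n\le-2\lambda\eta\beta Q\le-\frac32\eta\beta Q$.

\emph{Truncation.} By the triangle inequality $\|\omega\|_2\le\|\kappa\|_1\sqrt Q\le\frac\eta{1-\lambda}\sqrt Q$, and by \eqref{eq:e} $\|e\|_2\le2\eta\lambda^{L+1}\sqrt Q$ and $\sum|e_n|\le2\eta\lambda^{L+1}Q$. Hence, by \eqref{L2},
\[
2\sum(\omega_n-\tfrac12)e_n\le2\|\omega\|_2\|e\|_2+\sum|e_n|\le2\eta\lambda^{L+1}\Bigl(1+\frac{2\eta}{1-\lambda}\Bigr)Q\le\tfrac14\eta\beta Q .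
\]

\emph{Second order.} With the same bounds and $\eta\le\beta/72$,
\[
\sum\Delta_n^2\le3\bigl[(1-\lambda)^2\|\omega\|_2^2+\eta^2Q+\|e\|_2^2\bigr]\le3(1+1+4)\eta^2Q=18\eta^2Q\le\tfrac14\eta\beta Q .
\]

Adding up, $0\le(1-\lambda)\ell/8-\eta\beta Q$. Suppose now that each of the $\ell$ cyclic windows of $D+1$ consecutive indices contained an $n$ with $\zeta_n\ne0$. Each index modulo $\ell$ lies in exactly $D+1$ windows, so $Q\ge\#\{n\bmod\ell:\zeta_n\ne0\}\ge\ell/(D+1)$. This gives $1-\lambda\ge8\eta\beta/(D+1)$, contrary to \eqref{eq:lambda}.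
\end{proof}

\subsection{What happens at a restart}

\begin{definition}
An index $n$ is a \emph{restart} if $\zeta_n\neq0$ and $\zeta_{n-1}=\dots=\zeta_{n-D-1}=0$.
\end{definition}

Since $\zeta\ne0$ is periodic and contains $D+1$ consecutive zeros, restarts exist: take the first nonzero term after such a run.

\begin{lemma}\label{lem:restart}
If $n$ is a restart, then $\omega_n\in[-\xi,0)$ and $\zeta_n=1$.
\end{lemma}

\begin{proof}
The $D+1$ zeros give $(A\zeta)_{n-1}=0$, so $\omega_{n-1}=u_{n-1}\in[0,1)$. As $\zeta_{n-1}=0$, \eqref{eq:rec} and \eqref{eq:e} give $\omega_n=\lambda\omega_{n-1}+e_{n-1}\in[-\xi,\lambda+\xi)$, and $\lambda+\xi<1$ by \eqref{L4}. Also $u_n=\zeta_n+\omega_n$, because $A(0)=1$. If $\omega_n\ge0$, then $u_n$ and $\omega_n$ both lie in $[0,1)$ and differ by the integer $\zeta_n$, so $\zeta_n=0$, a contradiction. Hence $\omega_n\in[-\xi,0)$, and the integer $\zeta_n=u_n-\omega_n$ lies in $(0,1+\xi)\subset(0,2)$.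
\end{proof}

Now shift indices so that a given restart is at $0$, and split the memory at time $j\ge0$ into the contributions of negative and of nonnegative indices:
\[
\omega_j=\omega_j^{\mathrm{old}}+\omega_j^{\mathrm{new}},\qquad
\omega_j^{\mathrm{old}}=\sum_{m>j}\kappa_m\zeta_{j-m},\qquad
\omega_j^{\mathrm{new}}=\sum_{m=1}^{j}\kappa_m\zeta_{j-m}.
\]

\begin{lemma}\label{lem:copy}
Let $0$ be a restart, let $j\ge1$, and suppose $\zeta_i=Y_i$ for $0\le i<j$.
\begin{enumerate}
\item[(a)] If $\omega_j\in[0,s)$, then $\zeta_j=Y_j$.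
\item[(b)] If $j\le L$ and $|\omega_j^{\mathrm{old}}|\le\frac12\eta\lambda^j$, then $\omega_j\in(0,s)$, hence $\zeta_j=Y_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\zeta_{-1}=\dots=\zeta_{-D-1}=0$ and $A(0)=1$, we have $(A\zeta)_j=\zeta_j-Y_j+(AY)_j$, so
\[
u_j=(\zeta_j-Y_j)+\bigl((AY)_j+\omega_j\bigr).
\]
Here $u_j\in[0,1)$ and $(AY)_j+\omega_j\in[0,1-s]+[0,s)\subset[0,1)$, so the integer $\zeta_j-Y_j$ is $0$.

(b) As $Y$ has nonnegative coefficients and $Y_0=1$, the term $m=j$ gives $\omega_j^{\mathrm{new}}\ge\kappa_jY_0=\eta\lambda^j$, while $\omega^{\mathrm{new}}_j\le\eta Y(1)$. Hence $0<\frac12\eta\lambda^j\le\omega_j\le\eta(Y(1)+1)<s$, and (a) applies.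
\end{proof}

\subsection{Two restarts}

To apply Lemma~\ref{lem:copy}(b) we must bound the old memory relative to $\eta\lambda^j$. If $\zeta$ had rested for $t_1$ steps before the restart, this would be immediate. But the proof of Lemma~\ref{lem:zeros} yields only runs shorter than $8\eta\beta/(1-\lambda)<1/(1-\lambda)$, during which the memory hardly fades. What helps at an arbitrary restart is Lemma~\ref{lem:restart}: the old memory is tiny at time $0$, and it decays by the factor $\lambda$ per step up to truncation effects. These become harmful only near time $L$. By then $\zeta$ has copied $Y$ and has rested for a long time, so the \emph{next} restart is of the favorable kind.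

\emph{First restart.} Let $0$ be a restart. For $0\le j\le L-t_0$,
\begin{align*}
\omega_j^{\mathrm{old}}&=\lambda^j\sum_{i=1}^{L-j}\eta\lambda^i\zeta_{-i}+\varepsilon\zeta_{j-L-1}\\
&=\lambda^j\Bigl[\omega_0^{\mathrm{old}}-\sum_{i=L-j+1}^{L}\eta\lambda^i\zeta_{-i}-\varepsilon\zeta_{-L-1}\Bigr]+\varepsilon\zeta_{j-L-1}.
\end{align*}
By Lemma~\ref{lem:restart}, $|\omega_0^{\mathrm{old}}|=|\omega_0|\le\xi=2\eta C\lambda^{L+1}$. With \eqref{eq:zbound} and $\varepsilon\le\eta\lambda^{L+1}$, bounding the four terms in turn gives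
\[
|\omega_j^{\mathrm{old}}|\le\eta\lambda^j\cdot C\lambda^{L-j}\Bigl(2+\frac1{1-\lambda}+1+1\Bigr)\le\eta\lambda^j\cdot\frac{5C\lambda^{t_0}}{1-\lambda}\le\tfrac12\eta\lambda^j .
\]
As $\zeta_0=1=Y_0$, induction with Lemma~\ref{lem:copy}(b) gives $\zeta_j=Y_j$ for $0\le j\le L-t_0$. In particular $\zeta_j=0$ for $y<j\le L-t_0$; these are $t_1$ zeros. Let $n_2$ be the least $n>L-t_0$ with $\zeta_n\ne0$; it exists because $\zeta$ is periodic and $\zeta_0\ne0$. It is preceded by at least $t_1\ge D+1$ zeros, so it is a restart.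

\emph{Second restart.} Shift indices so that $n_2$ becomes $0$. Now $\zeta_{-i}=0$ for $1\le i\le t_1$. For $0\le j\le L$,
\[
\omega_j^{\mathrm{old}}=\lambda^j\sum_{t_1<i\le L-j}\eta\lambda^i\zeta_{-i}+\varepsilon\zeta_{j-L-1},
\]
and the last term vanishes unless $L+1-j>t_1$, in which case $\varepsilon\le\eta\lambda^{j}\lambda^{L+1-j}\le\eta\lambda^j\lambda^{t_1}$. Therefore, as $t_1\ge t_0$,
\[
|\omega_j^{\mathrm{old}}|\le\eta\lambda^jC\Bigl(\frac{\lambda^{t_1+1}}{1-\lambda}+\lambda^{t_1}\Bigr)=\eta\lambda^j\frac{C\lambda^{t_1}}{1-\lambda}\le\tfrac12\eta\lambda^j\qquad\text{for all }0\le j\le L .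
\]
Since $\zeta_0=1$ by Lemma~\ref{lem:restart}, Lemma~\ref{lem:copy}(b) and induction give $\zeta_j=Y_j$ for $0\le j\le L$. For $j\ge L+1$ we have $\omega_j^{\mathrm{old}}=0$, because $\kappa_m=0$ for $m>L+1$. If $\zeta_i=Y_i$ for $0\le i<j$, then $\omega_j=\omega_j^{\mathrm{new}}\in[0,\eta Y(1)]\subset[0,s)$, and Lemma~\ref{lem:copy}(a) gives $\zeta_j=Y_j$. So $\zeta_j=Y_j$ for all $j\ge0$, and $\zeta_j=0$ for all $j>y$. Since $\zeta$ is periodic and nonzero, this is a contradiction. Proposition~\ref{prop:A} is proved. \qed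

\section{A $0/1$ polynomial that is large on the circle}\label{sec:H}

For Proposition~\ref{prop:B} we look for $Y=H+cX^N$ with a $0/1$ polynomial $H$ of degree less than $N$. The argument of Section~\ref{sec:B} uses that $|H|>c$ on the whole circle.

\begin{lemma}\label{lem:H}
For every $c$ there is a nonconstant polynomial $H$ with coefficients in $\{0,1\}$, $H(0)=1$ and $\mu:=\min_{|x|=1}|H(x)|>c$.
\end{lemma}

\begin{proof}
It suffices to find one nonconstant polynomial $U$ of degree at most $12$ with coefficients in $\{0,1\}$, $U(0)=1$ and $|U|^2>1.01$ on the circle. Then $H=\prod_{0\le i<r}U(X^{13^i})$ has coefficients in $\{0,1\}$, because expansions in base $13$ are unique; $H(0)=1$; and $|H|\ge1.01^{r/2}>c$ on the circle for $r$ large. We claim that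
\[
U=1+X+X^2+X^3+X^4+X^7+X^8+X^{10}+X^{12}
\]
has this property.

Let $x=e^{i\theta}$, $t=2\cos\theta$, $v=t^2\in[0,4]$. The exponents of $x^{-6}U(x)$ are $-6,-5,-4,-3,-2,1,2,4,6$, so $x^{-6}U(x)=\mathcal R+i\mathcal I$ with
\begin{align*}
\mathcal R&=2(\cos2\theta+\cos4\theta+\cos6\theta)+\cos\theta+\cos3\theta+\cos5\theta=\frac{\sin7\theta}{\sin\theta}-1+\frac{\sin6\theta}{2\sin\theta},\\
\mathcal I&=\sin\theta-\sin3\theta-\sin5\theta ,
\end{align*}
where the quotients are understood by continuity at $\theta=0,\pi$. Using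
\begin{align*}
\frac{\sin3\theta}{\sin\theta}&=v-1, & \frac{\sin5\theta}{\sin\theta}&=v^2-3v+1,\\
\frac{\sin6\theta}{\sin\theta}&=t(v-1)(v-3), & \frac{\sin7\theta}{\sin\theta}&=v^3-5v^2+6v-1,
\end{align*}
and $v^3-5v^2+6v-2=(v-1)(v^2-4v+2)$, $\sin^2\theta=1-\frac v4$, we obtain
\[
\mathcal R=(v-1)\bigl[(v-2)^2-2+\tfrac12t(v-3)\bigr],\qquad
\mathcal I^2=S(v):=\bigl(1-\tfrac v4\bigr)g(v)^2,\quad g=1+2v-v^2 .
\]
In particular
\begin{equation}\label{eq:Rlow}
|\mathcal R|\ge|v-1|\,\bigl(|(v-2)^2-2|-\tfrac12\sqrt v\,|v-3|\bigr).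
\end{equation}
Further $S'=-\frac14g^2+2(1-\frac v4)g\,(2-2v)=\frac g4(5v^2-22v+15)$. The quadratic factor has the roots $\frac{11\pm\sqrt{46}}5\approx0.84,\,3.56$, and on $[0,4]$ the factor $g$ changes sign, from $+$ to $-$, at $1+\sqrt2\approx2.41$. So $S$ increases up to $\approx0.84$, decreases to $1+\sqrt2$, increases to $\approx3.56$, and decreases to $4$. We now cover $[0,4]$; the bounds for $|\mathcal R|$ come from \eqref{eq:Rlow}.
\begin{itemize}
\item $v\in[0,0.1]$: $|\mathcal R|\ge0.9\,(1.9^2-2-\frac32\sqrt{0.1})>0.9\,(1.61-0.475)>1.02$.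
\item $v\in[0.1,1.8]$: $S\ge\min(S(0.1),S(1.8))=\min(0.975\cdot1.19^2,\ 0.55\cdot1.36^2)>1.017$.
\item $v\in[1.8,2]$: $S\ge S(2)=\frac12$, and $|\mathcal R|\ge0.8\,(2-0.04-\frac12\sqrt2\cdot1.2)>0.88$. So $\mathcal R^2+\mathcal I^2>1.27$.
\item $v=2+\sigma$ with $\sigma\in[0,1]$: as $\sqrt v\le\sqrt3$, $|\mathcal R|\ge(1+\sigma)\,\bigl(2-\sigma^2-\frac{\sqrt3}2(1-\sigma)\bigr)$. The second factor is concave in $\sigma$; it equals $2-\frac{\sqrt3}2>1.13$ at $\sigma=0$ and at $\sigma=\frac{\sqrt3}2$, and $1$ at $\sigma=1$. So it exceeds $1.13$ on $[0,\frac{\sqrt3}2]$, and it is at least $1$ on $[\frac{\sqrt3}2,1]$, where $1+\sigma>1.8$. Hence $|\mathcal R|>1.13$.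
\item $v\in[3,3.05]$: $|\mathcal R|\ge2\,(2-1.05^2-\frac12\cdot1.75\cdot0.05)>1.7$.
\item $v\in[3.05,3.9]$: $S\ge\min(S(3.05),S(3.9))=\min(0.2375\cdot2.2025^2,\ 0.025\cdot6.41^2)>1.02$.
\item $v\in[3.9,4]$: $|\mathcal R|\ge2.9\,(1.9^2-2-1)>1.7$.
\end{itemize}
In each case $|U(x)|^2=\mathcal R^2+\mathcal I^2>1.01$.
\end{proof}

\section{Proof of Proposition~\ref{prop:B}}\label{sec:B}

\subsection{The idea}

Let $c\ge2$, take $H$ and $\mu>c$ from Lemma~\ref{lem:H}, put $h=\deg H\ge1$, and let $Y=H+cX^N$ with $N>h$. With $A=1$ the product $AY=Y$ has a coefficient $c$ at $X^N$, which is too large. To turn it into $\frac12$ one would take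
\[
A=\frac{Y-(c-\frac12)X^N}{Y}=1-(c-\tfrac12)\frac{X^N}{Y} .
\]
This is not a polynomial, but consider its real part on the circle. With $w=H(x)/x^N$ we have $x^N/Y(x)=1/(c+w)$ and $|w|\ge\mu$. So $c+w$ lies outside the open disc with center $c$ and radius $\mu>c$. This disc contains $0$, and inversion maps its exterior into a disc symmetric about the real axis whose rightmost point is $1/(c+\mu)$. Thus
\begin{equation}\label{eq:inv}
\operatorname{Re}\frac1{c+w}\le\frac1{c+\mu}\qquad(|w|\ge\mu>c).
\end{equation}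
To verify this directly, note that \eqref{eq:inv} says $(c+\operatorname{Re}w)(c+\mu)\le|c+w|^2$. Multiplied out, this becomes $|w|^2-(\mu-c)\operatorname{Re}w-c\mu\ge0$, and the left side is at least $|w|^2-(\mu-c)|w|-c\mu=(|w|-\mu)(|w|+c)\ge0$. It follows that
\begin{equation}\label{eq:half}
1-(c-\tfrac12)\operatorname{Re}\frac{x^N}{Y(x)}\ge1-\frac{c-\frac12}{c+\mu}>1-\frac{c-\frac12}{2c}=\frac12+\frac1{4c},
\end{equation}
which is the margin required by Proposition~\ref{prop:A}. This is where $|H|>c$ enters: at a point with $w=-t$, $0\le t<c$, the left side would be $1-\frac{c-1/2}{c-t}\le\frac1{2c}\le\frac14$.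

Three repairs are needed. The function $X^N/Y$ must be replaced by a polynomial with exponents $\ge1$; this gives a summand $E_2$ of $A$. The coefficients $H_n=1$ with $n\ge1$ must be lowered slightly below $1$; this is done by a summand $E_1$. Finally, both changes create small errors of either sign in $AY$, and a summand $E_3$ makes them nonnegative.

\subsection{The construction}

Let $k\ge1$ be a parameter, to be chosen large at the end, and put
\[
N=k+h+1,\qquad Y=H+cX^N .
\]
So $Y$ has nonnegative coefficients, all at most $c$, and leading coefficient $c$; also $Y(0)=1$. The number $Y(1)=H(1)+c$ does not depend on $k$, and $|Y|\ge\mu-c>0$ on the circle.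

\emph{An approximate inverse of $H$.} Since $H$ has no zero on the circle, $1/H$ is holomorphic in an open annulus containing it. So $1/H=\sum_{n\in\mathbb Z}a_nx^n$ there, with $|a_n|\le K_0r^{|n|}$ for some $K_0\ge1$ and $r\in(0,1)$ depending only on $H$. The $a_n$ are real because $H$ has real coefficients. Choose $I=\sum_{|n|\le k}I_nX^n$ with $I_n\in\mathbb Q$ and $|I_n-a_n|\le r^k/(2k+1)$. On the circle
\[
\Bigl|I-\frac1H\Bigr|\le r^k+\sum_{|n|>k}K_0r^{|n|}\le\Bigl(1+\frac{2K_0}{1-r}\Bigr)r^k .
\]
Since $|H|\le H(1)$ there, $\psi:=HI-1$ satisfies $|\psi|\le Kr^k$ on the circle with $K=H(1)\bigl(1+\frac{2K_0}{1-r}\bigr)$ independent of $k$. Fix $\theta\in(c/\mu,1)$. For all $k\ge k_0$, say,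
\[
|cI|=\frac{c\,|1+\psi|}{|H|}\le\frac c\mu(1+Kr^k)\le\theta\qquad\text{on the circle.}
\]
From now on $k\ge k_0$.

\emph{An approximate inverse of $Y$.} On the circle $cX^N$ is smaller than $H$ in modulus, so we expand $1/Y=H^{-1}(1+cX^N/H)^{-1}$ as a geometric series, with $I$ in place of $1/H$. Put
\[
q=-cX^NI,\qquad V=I\sum_{j=0}^kq^j .
\]
Then $HV=(1+\psi)\sum_{j=0}^kq^j$ and $cX^NV=-\sum_{j=1}^{k+1}q^j$, hence
\[
YV=1+\Phi,\qquad\Phi=\psi\sum_{j=0}^kq^j-q^{k+1}.
\]
On the circle $|q|\le\theta<1$, so
\begin{equation}\label{eq:phi}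
|\Phi|\le\varphi:=(k+1)Kr^k+\theta^{k+1}\quad\text{on the circle, and}\quad|\Phi_n|\le\varphi\ \text{ for all }n,
\end{equation}
since coefficients are bounded by the maximum modulus on the circle. We also record exponents. Those of $q^j$ lie in $[j(N-k),j(N+k)]$ and those of $\psi$ in $[-k,k+h]$. As $N\ge k$ and $N\ge h$, the exponents of $\Phi$ lie in $[-k,(k+1)(N+k)]$, and those of $V$ are at least $-k$. Put
\[
T=N+(k+1)(N+k).
\]
Since $N-k=h+1$, the Laurent polynomial $X^NV$ is a polynomial with exponents $\ge h+1$, and $X^N\Phi$ is a polynomial with exponents in $[h+1,T]$.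

\emph{The polynomial $A$.} For every $\tau$ the equations
\[
f_m+\sum_{1\le i<m}f_iH_{m-i}=-\tau H_m\qquad(1\le m\le h)
\]
determine $f_1,\dots,f_h$ recursively. These numbers are $\tau$ times integers depending only on $H$, so $\sum|f_i|=\gamma\tau$ for $\tau>0$, with $\gamma$ depending only on $H$. Now choose rational numbers
\[
\delta\in[2c\varphi,3c\varphi],\qquad\tau\in(0,\tfrac14]\ \text{ with }\ \gamma\tau\le\varphi ,
\]
and put $A=1+E_1+E_2+E_3$ with
\[
E_1=\sum_{i=1}^hf_iX^i,\qquad E_2=-(c-\tfrac12)X^NV,\qquad E_3=\delta\sum_{i=h+1}^{T}X^i .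
\]
Then $A\in\mathbb Q[X]$ and $A(0)=1$.

\subsection{The coefficients of $AY$}

We have
\[
AY=\bigl(Y-(c-\tfrac12)X^N\bigr)+YE_1-(c-\tfrac12)X^N\Phi+YE_3 .
\]

\emph{Let $1\le n\le h$.} The terms $X^N$, $X^N\Phi$ and $YE_3$ have only exponents $>h$. Since $N>h$ and $H(0)=1$, $(YE_1)_n=(HE_1)_n=-\tau H_n$ by the choice of the $f_i$. Hence $(AY)_n=(1-\tau)H_n\in\{0,1-\tau\}$.

\emph{Let $n>h$.} The coefficient of $X^n$ in $Y-(c-\frac12)X^N$ is $\frac12$ if $n=N$ and $0$ otherwise. Further $|(YE_1)_n|\le c\,\gamma\tau\le c\varphi$, since the coefficients of $Y$ are at most $c$, and $(c-\frac12)|\Phi_{n-N}|\le c\varphi$. Together these two errors are at most $2c\varphi\le\delta$ in absolute value. Both vanish for $n>T$, because $\deg YE_1\le N+h\le T$. On the other hand $0\le(YE_3)_n\le\delta Y(1)$ for all $n$, and $(YE_3)_n\ge\delta Y_0=\delta$ for $h<n\le T$. So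
\[
0\le(YE_1)_n-(c-\tfrac12)\Phi_{n-N}+(YE_3)_n\le\delta\,(1+Y(1))\qquad(n>h).
\]
Therefore $0\le(AY)_n\le\frac12+\delta(1+Y(1))$. If
\begin{equation}\label{eq:cond1}
\delta\,(1+Y(1))\le\tfrac14 ,
\end{equation}
then $(AY)_n\in[0,\frac34]$ for $n>h$, and since $\tau\le\frac14$ all $(AY)_n$ with $n\ge1$ lie in $[0,1-s]$ with $s=\tau$.

\subsection{The real part of $A$}

On the circle $E_2=-(c-\frac12)\frac{x^N}{Y}(1+\Phi)$ and $|x^N/Y|\le1/(\mu-c)$. Moreover $|E_1|\le\gamma\tau\le\varphi\le\delta$, $(c-\frac12)|\Phi|\le c\varphi\le\delta$ and $|E_3|\le\delta T$. With \eqref{eq:half},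
\[
\operatorname{Re}A\ge\frac12+\frac1{4c}-\delta\Bigl(1+\frac1{\mu-c}+T\Bigr)\qquad\text{on the circle.}
\]

It remains to choose $k$. As $k\to\infty$, the numbers $c,h,\mu,K,r,\theta,Y(1)$ stay fixed, $T$ grows quadratically, and $\delta\le3c\varphi$ tends to $0$ exponentially by \eqref{eq:phi}. So for $k$ large both \eqref{eq:cond1} and $\delta\bigl(1+\frac1{\mu-c}+T\bigr)\le\frac1{8c}$ hold. Then $\operatorname{Re}A\ge\rho:=\frac12+\frac1{8c}$ on the circle, and $A,Y,\rho,s$ satisfy all the hypotheses of Proposition~\ref{prop:A}. This proves Proposition~\ref{prop:B}, and with it Theorem~\ref{thm:main}. \qed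

\section{A lower bound for the degree}\label{sec:restr}

A leading coefficient $c\ge2$ forces the representative of $-1$ to be long.

\begin{proposition}\label{prop:mahler}
Let $P$ be a CNS polynomial, $p=|P(0)|$, let $B$ be the canonical representative of $-1$ and $c$ its leading coefficient. Then
\[
\sum_{n\ge1}B_n^2\ge(c^2-1)\,p^2 .
\]
If $c\ge2$, then at least $c^2$ of the digits $B_n$ with $n\ge1$ are nonzero; in particular $\deg B\ge c^2$.
\end{proposition}

\begin{proof}
For a nonzero $F\in\mathbb C[X]$ with leading coefficient $a$ and roots $\alpha_i$, the Mahler measure is $M(F)=|a|\prod\max(1,|\alpha_i|)$. It is multiplicative. By Jensen's formula $\log M(F)$ is the mean of $\log|F|$ over the circle; so, by Jensen's inequality and Parseval, $M(F)\le\bigl(\sum|F_n|^2\bigr)^{1/2}$ (Landau's inequality).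

Write $B+1=PY$ with $Y\in\mathbb Z[X]$. As $B\ne-1$, $Y\ne0$ and $\deg B\ge\deg P\ge1$, so $Y$ has leading coefficient $c$. Since $p$ divides $B_0+1$ and $1\le B_0+1\le p$, we have $B_0+1=p$. As $P$ is monic, $M(P)\ge|P(0)|=p$, and $M(Y)\ge c$. Hence
\[
c^2p^2\le M(B+1)^2\le p^2+\sum_{n\ge1}B_n^2 ,
\]
which is the first claim. If $c\ge2$, the sum is positive. Since $B_n<p$, the number of nonzero digits with $n\ge1$ exceeds $c^2-1$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Canonical Representatives Of Small Integers},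
\url{http://www.kurims.kyoto-u.ac.jp/EMIS/journals/AMAPN/vol30_1/30_01.pdf}.
\end{thebibliography}

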